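# Weak bases from $k$-networks, and point-countable covers from weak bases

## 1. Two theorems on regular spaces

Throughout, every space is regular and $T_1$, and $\omega=\{0,1,2,\dots\}$. Here are the results; every term in them is defined in Sections 2 and 3.

**Theorem 1.** A regular $k$-space with a $\sigma$-locally finite $k$-network has a $\sigma$-closure-preserving weak base. It can be chosen to consist of closed sets, with each $\mathcal P_x$ closed under finite intersections.

**Theorem 2.** A regular space with a $\sigma$-closure-preserving weak base is hereditarily metalindelöf. Every discrete closed family $\{F_y\}$ in it has a point-countable open expansion $\{U_y\}$; moreover $U_y=\bigcup_{s\in\omega^{<\omega}}E_{y,s}$, where each family $\{E_{y,s}\}_y$ is discrete and closed.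

**Corollary 3.** A separable regular space with a $\sigma$-closure-preserving weak base is hereditarily Lindelöf.

Three examples show how far the statements can be pushed. The fans $S_\omega$ and $S_{\omega_1}$ are described in Section 2.

**Proposition 4.** The sequential fan $S_\omega$ is a regular $k$-space with a countable $k$-network, but it has no $\sigma$-hereditarily closure-preserving weak base. So "$\sigma$-closure-preserving" in Theorem 1 cannot be strengthened to "$\sigma$-hereditarily closure-preserving".

**Proposition 5.** The fan $S_{\omega_1}$ is a regular $k$-space with a $\sigma$-closure-preserving weak base, but it has no $\sigma$-locally finite $k$-network. So the converse of Theorem 1 fails, even for $k$-spaces.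

**Proposition 6.** There is a regular space with a $\sigma$-locally finite weak base that is not normal. So "metalindelöf" in Theorem 2 cannot be strengthened to "paracompact" or even "normal", even if the weak base is $\sigma$-locally finite.

The two theorems answer, both times with yes, two questions posed in "Point-countable Covers and Sequence-covering Mappings" (http://test.ndnu.edu.cn/LSb2/Abstract.pdf): is a regular $k$-space with a $\sigma$-locally finite $k$-network a space with a $\sigma$-closure-preserving weak base, and is a regular space with a $\sigma$-closure-preserving weak base metalindelöf?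

In plain words, a $k$-network approximates compact sets from inside open sets, but its members need not be neighborhoods of anything. A weak base determines the topology pointwise, and its members need not be neighborhoods either. Theorem 1 manufactures the second kind of structure from the first; we pay by weakening "locally finite" to "closure-preserving". Theorem 2 says that the weaker structure still controls open covers.

Two known results stand nearby. Peng: a regular $k$-space with a $\sigma$-hereditarily closure-preserving $k$-network is hereditarily metalindelöf. Gao: a normal space with a $\sigma$-closure-preserving weak base is paracompact. Proposition 6 shows that the normality assumption in Gao's theorem is essential.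

Theorem 2 has the shorter proof, so we prove it first (Section 4). Theorem 1 takes Sections 5 to 9, and the examples are in Section 10.

## 2. Vocabulary, with two fans and the Arens space

**Definition.** A space $X$ is a *$k$-space* if a set $F\subset X$ is closed whenever $F\cap K$ is closed in $K$ for every compact $K\subset X$.

**Definition.** A family $\mathcal P$ of subsets of $X$ is a *network* if, whenever $x\in U$ with $U$ open, some $P\in\mathcal P$ has $x\in P\subset U$. It is a *$k$-network* if, whenever $K\subset U$ with $K$ compact and $U$ open, there is a finite $\mathcal P'\subset\mathcal P$ with $K\subset\bigcup\mathcal P'\subset U$. Taking $K=\{x\}$ shows that a $k$-network is a network.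

**The fan $S_\kappa$.** For an infinite cardinal $\kappa$, the points of $S_\kappa$ are $\infty$ and $(\alpha,n)$ for $\alpha<\kappa$, $n\in\omega$. Each $(\alpha,n)$ is isolated, and a set containing $\infty$ is open if and only if, for each $\alpha$, it contains $(\alpha,n)$ for all but finitely many $n$. The set $\{(\alpha,n):n\in\omega\}$ is the spine $\alpha$; it is a sequence converging to $\infty$. The space $S_\omega$ is the sequential fan.

Any set containing $\infty$ is closed, since its complement consists of isolated points. So every open set containing $\infty$ is clopen. The complement of $\{(\alpha,n)\}$ is open. Hence $S_\kappa$ is regular and $T_1$. It is a $k$-space: if $F$ is not closed, then $\infty\notin F$ and some spine $\alpha$ has infinitely many points in $F$, so $F$ has a trace that is not closed on the compact set consisting of $\infty$ and the spine $\alpha$.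

A compact $K\subset S_\kappa$ meets only finitely many spines. Otherwise pick one point of $K$ in each of infinitely many spines; all subsets of the set of chosen points are closed, so $K$ contains an infinite closed discrete set, which is impossible.

Consequently $S_\omega$ has a countable $k$-network: all singletons, and all sets consisting of $\infty$ and a tail of one spine. Indeed, let $K\subset U$. If $\infty\notin K$, then $K$ is compact and discrete, so finite, and singletons do it. If $\infty\in K$, then for each of the finitely many spines that $K$ meets take $\infty$ with a tail inside $U$, then add finitely many singletons, and $\{\infty\}$.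

**Definition.** A family $\mathcal P$ is *locally finite* if every point has a neighborhood meeting only finitely many members. It is *closure-preserving* if $\overline{\bigcup\mathcal P'}=\bigcup\{\overline P:P\in\mathcal P'\}$ for every $\mathcal P'\subset\mathcal P$. It is *hereditarily closure-preserving* if $\{H(P):P\in\mathcal P\}$ is closure-preserving for every choice of subsets $H(P)\subset P$. The prefix $\sigma$- means "a countable union of subfamilies of the named kind".

Locally finite implies hereditarily closure-preserving, which implies closure-preserving. A family of *closed* sets is closure-preserving exactly when the union of every subfamily is closed. The fan separates the notions.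

- In $S_\omega$ the sets $\{\infty\}\cup\{(a,n):n\in\omega\}$, $a\in\omega$, form a family that is not locally finite at $\infty$, but is hereditarily closure-preserving: if $\infty$ lies in the closure of $\bigcup_aH_a$ but not in this union, then some spine $a$ has infinitely many points in $H_a$, so $\infty\in\overline{H_a}$.
- All open neighborhoods of $\infty$ in $S_\omega$ form a closure-preserving family, because any nonempty union of them is clopen. The family is not hereditarily closure-preserving: choose infinitely many distinct neighborhoods $P_i$ and distinct points $x_i\in P_i$ on one spine; the singletons $\{x_i\}$ are closed, but their union has $\infty$ in its closure.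

**Definition.** A family $\mathcal P=\bigcup_{x\in X}\mathcal P_x$ is a *weak base* for $X$ if for each $x\in X$:

- (a) every member of $\mathcal P_x$ contains $x$, and for every open $U\ni x$ some $P\in\mathcal P_x$ satisfies $P\subset U$;
- (b) for $P_1,P_2\in\mathcal P_x$ there is $P\in\mathcal P_x$ with $P\subset P_1\cap P_2$;
- (c) a set $G\subset X$ is open if and only if for every $x\in G$ there is $P\in\mathcal P_x$ with $P\subset G$.

**The Arens space $S_2$.** The points are $\infty$, $a_n$ and $b_{n,m}$ for $n,m\in\omega$. Put $\mathcal P_\infty=\{\{\infty\}\cup\{a_n:n\ge k\}:k\in\omega\}$, $\mathcal P_{a_n}=\{\{a_n\}\cup\{b_{n,m}:m\ge k\}:k\in\omega\}$ and $\mathcal P_{b_{n,m}}=\{\{b_{n,m}\}\}$, and let (c) define the topology. Then (a) and (b) are clear. The sets $\{\infty\}\cup\bigcup_{n\ge k}(\{a_n\}\cup\{b_{n,m}:m\ge f(n)\})$ with $k\in\omega$ and $f:\omega\to\omega$ are clopen and form a base at $\infty$; the sets $\{a_n\}\cup\{b_{n,m}:m\ge k\}$ are clopen too. So $S_2$ is regular, and it is clearly $T_1$. No member of $\mathcal P_\infty$ is a neighborhood of $\infty$. This is the typical behavior of a weak base.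

**Definition.** A family is *point-countable* if each point lies in at most countably many members. A space is *metalindelöf* if every open cover has a point-countable open refinement (covering the space), and *hereditarily metalindelöf* if all its subspaces are metalindelöf.

For instance, a Lindelöf space is metalindelöf, since countable covers are point-countable; an uncountable discrete space is metalindelöf, by singletons, but not Lindelöf.

**Two easy cases of Theorem 1.** If $X$ is metrizable, it has a $\sigma$-locally finite base $\mathcal B$ (Nagata–Smirnov). It is a $k$-network, since compact sets need only finitely many members of $\mathcal B$, and with $\mathcal P_x=\{B\in\mathcal B:x\in B\}$ it is a weak base. So hypothesis and conclusion hold for the same family.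

For $S_\omega$, let $\mathcal P_\infty$ be all open neighborhoods of $\infty$ and $\mathcal P_x=\{\{x\}\}$ for the countably many other points. This is a $\sigma$-closure-preserving weak base. Note that $\mathcal P_\infty$ is uncountable although the $k$-network was countable; Section 10 shows that this cannot be avoided. A proof of Theorem 1 must therefore create uncountably many sets at one point, and these sets cannot be sorted one by one into countably many classes.

## 3. Discrete refinements from closed networks

**Definition.** A family is *discrete* if every point has a neighborhood meeting at most one member. Indexed discrete families may contain empty sets. An *expansion* of $\{F_y\}$ is a family $\{U_y\}$ with the same index set and $F_y\subset U_y$.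

**Lemma 7.** A pairwise disjoint closure-preserving family of closed sets is discrete.

*Proof.* A point $z$ lies in at most one member. The union of the other members is closed and misses $z$, so its complement is a neighborhood of $z$ meeting at most one member. $\square$

**Lemma 8.** If $\mathcal A_1,\dots,\mathcal A_p$ are closure-preserving families of closed sets, then $\{A_1\cap\dots\cap A_p:A_l\in\mathcal A_l\}$ is closure-preserving.

*Proof.* For $z\in X$ put $g_l(z)=X\setminus\bigcup\{A\in\mathcal A_l:z\notin A\}$, an open neighborhood of $z$. If $A_1\cap\dots\cap A_p$ meets $\bigcap_lg_l(z)$, then each $A_l$ meets $g_l(z)$, which forces $z\in A_l$ for all $l$, so $z\in A_1\cap\dots\cap A_p$. Hence if $z$ is outside the union of some subfamily of intersections, the neighborhood $\bigcap_lg_l(z)$ misses this union. So unions of subfamilies are closed. $\square$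

The next lemma turns a closed network into closed, $\sigma$-discrete refinements of open covers. It is used in both theorems.

**Lemma 9.** Let $\mathcal H=\bigcup_n\mathcal H_n$ be a network for $X$, each $\mathcal H_n$ a closure-preserving family of closed sets. Then every open cover $\{O_\alpha:\alpha<\kappa\}$ has a refinement $\{D_{\alpha,n}\}$ covering $X$, with $D_{\alpha,n}\subset O_\alpha$ closed and $\{D_{\alpha,n}:\alpha<\kappa\}$ discrete for each $n$.

*Proof.* Let
$$F_{\alpha,n}=\bigcup\{H\in\mathcal H_n:H\subset O_\alpha\},\qquad D_{\alpha,n}=F_{\alpha,n}\setminus\bigcup_{\beta<\alpha}O_\beta .$$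
Both are closed, and $D_{\alpha,n}\subset O_\alpha$. Fix $z\in X$ and let $\gamma$ be least with $z\in O_\gamma$.

The sets cover: some $n$ and $H\in\mathcal H_n$ have $z\in H\subset O_\gamma$, so $z\in F_{\gamma,n}$, and $z\notin O_\beta$ for $\beta<\gamma$; thus $z\in D_{\gamma,n}$.

For discreteness at $z$, fix $n$. If $\alpha>\gamma$, then $D_{\alpha,n}$ misses $O_\gamma$ by definition. For $\alpha<\gamma$ we have $z\notin O_\alpha$; the set $\bigcup_{\alpha<\gamma}F_{\alpha,n}$ is a union of members of $\mathcal H_n$, each contained in some $O_\alpha\not\ni z$, so it is closed and misses $z$. Hence $O_\gamma\setminus\bigcup_{\alpha<\gamma}F_{\alpha,n}$ is a neighborhood of $z$ that meets no $D_{\alpha,n}$ except possibly $D_{\gamma,n}$. $\square$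

## 4. Expanding discrete closed families: Theorem 2

Let $\bigcup_x\mathcal P_x=\bigcup_{n\ge1}\mathcal Q_n$ be a weak base for $X$ with each $\mathcal Q_n$ closure-preserving.

**Step 1: reduction to closed members.** *This step makes Lemma 9 applicable.* Replace every $P\in\mathcal P_x$ by $\overline P$. Condition (a): given open $U\ni x$, take an open $V$ with $x\in V\subset\overline V\subset U$ and $P\in\mathcal P_x$ with $P\subset V$; then $\overline P\subset U$. Condition (b): $P\subset P_1\cap P_2$ implies $\overline P\subset\overline{P_1}\cap\overline{P_2}$. Condition (c): if $G$ is open, use the new (a); conversely $\overline P\subset G$ implies $P\subset G$, and the old (c) applies. For $\mathcal Q'\subset\mathcal Q_n$ we have $\bigcup\{\overline P:P\in\mathcal Q'\}=\overline{\bigcup\mathcal Q'}$, which is closed. So we may assume that all members are closed. Put $\mathcal H_n=\mathcal Q_1\cup\dots\cup\mathcal Q_n$. These are increasing closure-preserving families of closed sets, and by (a) $\bigcup_n\mathcal H_n$ is a network.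

**Definition.** A set $A$ is a *weak neighborhood* of $q$ if $A\supset P$ for some $P\in\mathcal P_q$.

If $A$ is a weak neighborhood of $q$ and $O\ni q$ is open, then $A\cap O$ is a weak neighborhood of $q$: take $P\subset A$ and $P'\subset O$ in $\mathcal P_q$, by (a), and $P''\subset P\cap P'$ in $\mathcal P_q$, by (b). By (c), a set that is a weak neighborhood of all its points is open.

By Lemma 9, every open cover has a $\sigma$-discrete closed refinement $\{D_{\alpha,n}\}$. So everything comes down to expanding a discrete closed family $\{F_y:y\in Y\}$ to a point-countable open family.

**A one-step expansion, and where it stops.** Put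
$$A_y=\bigcup_{y'\ne y}F_{y'},\qquad F_{y,n}=\bigcup\{H\in\mathcal H_n:H\cap F_y\ne\emptyset,\ H\cap A_y=\emptyset\},\qquad C_{y,n}=\bigcup_{y'\ne y}F_{y',n}.$$
If $y\neq y'$, then $F_{y,n}\subset C_{y',n}$, so for fixed $n$ the sets $F_{y,n}\setminus C_{y,n}$, $y\in Y$, are pairwise disjoint. Hence the sets $G_y=\bigcup_n(F_{y,n}\setminus C_{y,n})$ form a point-countable family. Suppose that all $P\in\mathcal P_q$ were neighborhoods of $q$. For $q\in F_y$ some $P\in\mathcal P_q$ misses the closed set $A_y$; if $P\in\mathcal H_n$, then $P\subset F_{y,n}$. Moreover $C_{y,n}$ is closed and misses $F_y$, because $F_{y',n}$ misses $A_{y'}\supset F_y$ for $y'\ne y$. So $P\setminus C_{y,n}\subset G_y$ is a neighborhood of $q$, and the interiors of the $G_y$ would be the desired expansion.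

For a weak base this breaks at the last sentence: $P\setminus C_{y,n}$ is only a weak neighborhood of $q$. In $S_2$, with the weak base of Section 2 and the one-element family $F=\{\infty\}$, the members meeting $F$ are exactly those of $\mathcal P_\infty$, so $G=\{\infty\}\cup\{a_n:n\in\omega\}$, whose interior is empty. The points $a_n$ that have just been added need weak neighborhoods of their own. In $S_2$, repeating the procedure from the set $G$ adds all $b_{n,m}$ and gives the open set $S_2$.

So we should iterate. But the procedure takes a discrete family of *closed* sets as input, and $F_{y,n}\setminus C_{y,n}$ need not be closed: in $\mathbb R$ with $F_1=\{0\}$, $F_2=\{1\}$ and $\mathcal H_n=\{[-\tfrac12,\tfrac23],[\tfrac13,\tfrac32]\}$ we get $F_{1,n}\setminus C_{1,n}=[-\tfrac12,\tfrac13)$. The cure is to cut each of these sets into countably many closed pieces so that each piece, over all $y$, is again a discrete family. The network does the cutting.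

**Lemma 10.** Let $\{F_y:y\in Y\}$ be a discrete family of closed sets. There are closed sets $E_{y,i}$ ($i\in\omega$) such that for each $i$ the family $\{E_{y,i}\}_y$ is discrete, and $\bigcup_iE_{y,i}$ is a weak neighborhood of every point of $F_y$.

*Proof.* Let $A_y,F_{y,n},C_{y,n}$ be as above. The set $A_y$ is closed. For any $Y'\subset Y$, $\bigcup_{y\in Y'}F_{y,n}$ is a union of members of $\mathcal H_n$, so it is closed; in particular $F_{y,n}$ and $C_{y,n}$ are closed. As noted, $C_{y,n}\cap F_y=\emptyset$. Put
$$L_{y,n,m}=\bigcup\{H\in\mathcal H_m:H\cap C_{y,n}=\emptyset\},\qquad E_{y,n,m}=F_{y,n}\cap L_{y,n,m}.$$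
These sets are closed. Since $\bigcup_m\mathcal H_m$ is a network and $C_{y,n}$ is closed, $\bigcup_mL_{y,n,m}=X\setminus C_{y,n}$, so
$$\bigcup_mE_{y,n,m}=F_{y,n}\setminus C_{y,n}.\tag{1}$$

*Discreteness for fixed $n,m$.* If $y\ne y'$, then $E_{y,n,m}\subset F_{y,n}\subset C_{y',n}$, while $E_{y',n,m}\cap C_{y',n}=\emptyset$. So the sets are pairwise disjoint. Let $Y'\subset Y$ and $z\in\overline{\bigcup_{y\in Y'}E_{y,n,m}}$. The sets $\bigcup_{y\in Y'}F_{y,n}$ and $\bigcup_{y\in Y'}L_{y,n,m}$ are unions of members of $\mathcal H_n$ and $\mathcal H_m$, hence closed, so there are $y_1,y_2\in Y'$ with $z\in F_{y_1,n}$ and $z\in L_{y_2,n,m}$. If $y_1\ne y_2$, then $z\in F_{y_1,n}\subset C_{y_2,n}$, which $L_{y_2,n,m}$ misses: a contradiction. So $y_1=y_2$ and $z\in E_{y_1,n,m}$. Hence the family is closure-preserving, and by Lemma 7 it is discrete.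

*Weak neighborhoods.* Let $q\in F_y$. Then $q\notin A_y$, so by (a) some $P\in\mathcal P_q$ has $P\subset X\setminus A_y$, say $P\in\mathcal H_n$. Since $q\in P\cap F_y$, we get $P\subset F_{y,n}$. As $q\notin C_{y,n}$ and $C_{y,n}$ is closed, $P\setminus C_{y,n}$ is a weak neighborhood of $q$, and by (1) it is contained in $\bigcup_mE_{y,n,m}$. Re-index the pairs $(n,m)$ by $i\in\omega$. $\square$

**Step 2: the expansion.** *This step iterates Lemma 10 until every added point has a weak neighborhood inside the set.* Given a discrete closed family $\{F_y\}$, put $E_{y,\emptyset}=F_y$. Once the discrete closed family $\{E_{y,s}\}_y$ is defined for some $s\in\omega^{<\omega}$, apply Lemma 10 to it and call the resulting families $\{E_{y,s^\frown i}\}_y$, $i\in\omega$. Let $U_y=\bigcup_{s\in\omega^{<\omega}}E_{y,s}\supset F_y$. If $q\in U_y$, then $q\in E_{y,s}$ for some $s$, and $\bigcup_iE_{y,s^\frown i}\subset U_y$ is a weak neighborhood of $q$. So $U_y$ is a weak neighborhood of all its points, and it is open. For each of the countably many $s$, a given point lies in $E_{y,s}$ for at most one $y$. So $\{U_y\}$ is point-countable. This proves the second sentence of Theorem 2.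

**Step 3: metalindelöf.** *This step combines the expansion with Lemma 9.* Let $\{O_\alpha:\alpha<\kappa\}$ be an open cover and $\{D_{\alpha,n}\}$ as in Lemma 9. For each $n$ let $\{U_{\alpha,n}\}_\alpha$ be a point-countable open expansion of $\{D_{\alpha,n}\}_\alpha$. The sets $U_{\alpha,n}\cap O_\alpha$ are open, contained in $O_\alpha$, and cover $X$ because $D_{\alpha,n}\subset U_{\alpha,n}\cap O_\alpha$. A point lies in countably many of them for each $n$, hence in countably many altogether.

**Step 4: subspaces.** *This step passes first to open subspaces, then to arbitrary ones.* Let $G\subset X$ be open. The families $\{P\in\mathcal P_x:P\subset G\}$, $x\in G$, form a weak base for $G$: (a) and (b) are inherited, and a set $G'\subset G$ is open in $G$ iff it is open in $X$ iff each $x\in G'$ has some $P\in\mathcal P_x$ with $P\subset G'$, and such $P$ lies in $G$. It is $\sigma$-closure-preserving in $G$: unions of subfamilies of $\mathcal Q_n$ are closed in $X$, hence those contained in $G$ are closed in $G$. Since $G$ is regular, Step 3 shows that $G$ is metalindelöf. Now let $A\subset X$ be arbitrary and covered by open sets $O_\alpha$ of $X$. Put $G=\bigcup_\alpha O_\alpha$, take a point-countable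 open refinement of $\{O_\alpha\}$ covering $G$, and restrict it to $A$. $\blacksquare$

*Proof of Corollary 3.* Let $X$ be as in the corollary. An open subspace $G$ is separable, with countable dense set $D$, and metalindelöf. A point-countable open cover of $G$ by nonempty sets is countable, because each member meets $D$ and each point of $D$ lies in countably many members. So every open cover of $G$ has a countable open refinement, hence a countable subcover, and $G$ is Lindelöf. If $A\subset X$ is covered by open sets $O_\alpha$, countably many of them cover $\bigcup_\alpha O_\alpha\supset A$. $\square$

## 5. Sequences and tags in a space with a $\sigma$-locally finite $k$-network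

From here to the end of Section 9, $X$ is a regular $k$-space with a $\sigma$-locally finite $k$-network.

**Closed members.** If $K\subset U$ with $K$ compact and $U$ open, regularity and compactness give an open $V$ with $K\subset V\subset\overline V\subset U$. Finitely many members of the $k$-network cover $K$ inside $V$; their closures cover $K$ inside $U$. So closures of the members again form a $k$-network. Closures of a locally finite family form a locally finite family. Taking finite unions of the layers, we fix a $k$-network $\mathcal P=\bigcup_n\mathcal P_n$ of closed sets with $\mathcal P_0=\emptyset$, $\mathcal P_n\subset\mathcal P_{n+1}$, each $\mathcal P_n$ locally finite. In particular, unions of subfamilies of $\mathcal P_n$ are closed.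

**Definition.** A set $A$ is a *sequential neighborhood* (s.n.) of $x$ if $x\in A$ and every sequence converging to $x$ is eventually in $A$.

In $S_2$ the set $\{\infty\}\cup\{a_n:n\in\omega\}$ is an s.n. of $\infty$ but not a neighborhood. Indeed, no sequence of points $b_{n,m}$ converges to $\infty$: some subsequence stays in one column $n$, or has at most one term in each column, and in both cases a basic neighborhood of $\infty$ with suitable $k$ and $f$ misses this subsequence.

**Lemma 11.** Every sequentially closed subset of $X$ is closed. Finite intersections of s.n.'s of $x$ are s.n.'s of $x$. A set that is an s.n. of all its points is open.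

*Proof.* A compact $K\subset X$ meets only finitely many members of each $\mathcal P_n$, so $\{P\cap K:P\in\mathcal P\}$ is a countable network for $K$. A compact Hausdorff space with a countable network is metrizable (Engelking, *General Topology*, 3.1.19). If $F$ is closed under limits of convergent sequences, so is $F\cap K$ in the metrizable space $K$; thus $F\cap K$ is closed for all compact $K$, and $F$ is closed because $X$ is a $k$-space. The second claim is clear. For the third, let $A$ be an s.n. of all its points. A sequence in $X\setminus A$ cannot converge to a point of $A$; so $X\setminus A$ is sequentially closed, hence closed. $\square$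

**Lemma 12.** If $x_n\to x\in U$ with $U$ open, then for all large $m$ the sequence is eventually in $\bigcup\{P\in\mathcal P_m:x\in P\subset U\}$, which is a finite union.

*Proof.* For some $n_0$ the compact set $\{x\}\cup\{x_n:n\ge n_0\}$ lies in $U$. Cover it by finitely many members of $\mathcal P$ contained in $U$; all of them lie in $\mathcal P_m$ for all large $m$. A member that does not contain $x$ is closed, so it contains $x_n$ for only finitely many $n$. Hence eventually the sequence is in the members that contain $x$. The union is finite because $\mathcal P_m$ is locally finite. $\square$

Next we need countably many closed discrete families whose members serve as tags for points.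

**Lemma 13.** For each $k$ there is a closed cover $\mathcal E^k=\bigcup_{i\in\omega}\mathcal E^k_i$ of $X$ by nonempty sets, each $\mathcal E^k_i$ discrete, such that $\mathcal P_k(E):=\{P\in\mathcal P_k:P\cap E\ne\emptyset\}$ is finite for every $E\in\mathcal E^k$.

*Proof.* The open sets that meet only finitely many members of $\mathcal P_k$ cover $X$. Locally finite closed families are closure-preserving and $\mathcal P$ is a network, so Lemma 9 applies to this cover. Discard empty sets. $\square$

**Lemma 14.** There is a network $\mathcal N=\bigcup_{c\in\omega}\mathcal N_c$ of nonempty closed sets, closed under nonempty finite intersections, each $\mathcal N_c$ discrete. For each $x$ there are $N_1\supset N_2\supset\cdots$ in $\mathcal N$, all containing $x$, such that every neighborhood of $x$ contains $N_i$ for all large $i$.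

*Proof.* For $E\in\mathcal E^n_i$ enumerate $\mathcal P_n(E)=\{P^E_1,\dots,P^E_{m_E}\}$. For fixed $n,i,l$ the sets $E\cap P^E_l$ with $E\in\mathcal E^n_i$ and $l\le m_E$ form a discrete closed family, since they are shrinkings of the sets $E$. Together these families form a network: if $x\in U$ is given, choose $P\in\mathcal P_n$ with $x\in P\subset U$ and $E\in\mathcal E^n_i$ with $x\in E$; then $P\in\mathcal P_n(E)$ and $x\in E\cap P\subset U$. Now add all nonempty finite intersections. For a fixed finite tuple of classes $(n,i,l)$ the intersections form a discrete family, because a point has a neighborhood meeting at most one member of each class in the tuple. There are countably many tuples; number the resulting families $\mathcal N_c$.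

Each $x$ lies in at most one member of each $\mathcal N_c$, so $\{N\in\mathcal N:x\in N\}$ is countable. Enumerate it as $A_1,A_2,\dots$ (repeating if necessary) and put $N_i=A_1\cap\dots\cap A_i\in\mathcal N$. A neighborhood of $x$ contains some $A_j$, hence $N_i$ for all $i\ge j$. $\square$

## 6. Finite unions, layered unions, and the escape to high layers

We want, for each $x\in U$, a closed s.n. $W\subset U$ of $x$, all these sets falling into countably many closure-preserving families. By Lemma 11, s.n.'s will do for condition (c) of a weak base.

**Finite unions.** The first candidate is $R_k=\bigcup\{P\in\mathcal P_k:x\in P\subset U\}$, a finite union from one locally finite layer. It behaves well with respect to closures, but Lemma 12 allows the index $m$ to depend on the sequence. In $S_\omega$ with its countable $k$-network (write $\mathcal P_k$ for the first $k$ members), a finite union of members misses all but finitely many spines outside of $\infty$ and finitely many further points; so no $R_k$ is an s.n. of $\infty$.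

**Layered unions.** The second candidate uses all layers: $\bigcup_{j\ge1}\bigcup\mathcal G_j$ with $\mathcal G_j\subset\{P\in\mathcal P_j:x\in P\subset U\}$. Taking all such $P$ gives an s.n. of $x$, by Lemma 12. But now closures are out of control. In $\mathbb R$ enumerate the closed intervals with rational endpoints as $I_1,I_2,\dots$ and put $\mathcal P_j=\{I_1,\dots,I_j\}$; this is a $k$-network. Let $x=0$ and $U=(-1,1)$. The sets $[-\tfrac12,1-\tfrac1m]$, $m\ge2$, are layered unions, and so is their union $[-\tfrac12,1)$. This one is not closed, and its closure leaves $U$.

**Where it stops.** Let us locate the failure. Let $w_n\in P_n\in\mathcal P_{j_n}$, where $P_n$ is one of the pieces of a set $W_n$, and let $w_n\to z$. If $j_n$ takes some value $j$ infinitely often, then local finiteness of $\mathcal P_j$ lets us assume that $P_n=P$ is constant, so $z\in P$; if $P$ determines enough of the data of $W_n$, we win. If $j_n\to\infty$, local finiteness says nothing, because $\bigcup_j\mathcal P_j$ is not locally finite. That is the case to be repaired.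

**What would repair it.** For closed $N$ put
$$O_{N,q}=\bigcup\{Q\in\mathcal P_q:Q\cap N=\emptyset\}.$$
This set is closed, disjoint from $N$, increasing in $q$, and $O_{N,0}=\emptyset$. Suppose the set $W$ is tagged by $N\in\mathcal N_c$ with $x\in N$, and that we only use the part $S^j\cap\bigcup\mathcal G_j$ of the $j$-th layer, where $S^j$ is a closed s.n. of all points of $N$ with $S^j\cap O_{N,j}=\emptyset$. If $w_n\to z$, $w_n\in S^{j_n}$, $j_n\to\infty$, and $z\notin N$, then by Lemma 12 the $w_n$ are eventually in members $Q\in\mathcal P_r$ missing $N$, for one fixed $r$. So $w_n\in O_{N,r}\subset O_{N,j_n}$ as soon as $j_n\ge r$, and $S^{j_n}$ forbids that.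

Do such $S^j$ exist? For the sequence $(N_i)$ at $x$ from Lemma 14 and a *fixed* $q$, yes for all large $i$: the set $\bigcup\{Q\in\mathcal P_q:x\notin Q\}$ is closed and misses $x$, so some closed neighborhood $V$ of $x$ misses it, and if $N_i\subset\operatorname{int}V$, then $V$ is an s.n. of all points of $N_i$ and misses $O_{N_i,q}$. But $i$ depends on $q$, while we need one $N$ for all $q$ simultaneously. Regularity at $x$ does not provide it.

**What we shall prove instead.** One $N$ works for all $q$ if we permit $S^q$ to meet $O_{N,q}$ inside one finite union $R_k\subset U$ (Lemma 16). This permission is harmless, because $R_k$ is a finite union from the single layer $\mathcal P_k$ and can be added to $W$. The proof is by contradiction; it needs a lemma that glues countably many separations into one.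

## 7. A one-sided separation relation and its fusion

**Definition.** For sets $N,M\subset X$ with $N$ closed, write $N\perp M$ if there is a closed $S\subset X$ with $S\cap M=\emptyset$ that is an s.n. of every point of $N$. We call such an $S$ a witness.

This is weaker than separation by neighborhoods. In $S_2$ let $N=\{\infty\}$ and $M=\{b_{n,m}:n,m\in\omega\}$. Then $S=\{\infty\}\cup\{a_n:n\in\omega\}$ is closed and witnesses $N\perp M$, although $\infty\in\overline M$.

If $S$ witnesses $N\perp M$ and $S'$ is a closed s.n. of all points of $N$, then so is $S\cap S'$, and it also witnesses $N\perp M$. Always $N\perp\emptyset$, with witness $X$.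

**Lemma 15 (fusion).** Let $N,O$ be disjoint closed sets and $M=\bigcup_{j\ge1}M_j\subset O$ with $M_1\subset M_2\subset\cdots$. If $N\perp M_j$ for all $j$, then $N\perp M$.

The intersection of witnesses $T_j$ for $N\perp M_j$ misses $M$, but a sequence may leave $T_1,T_2,\dots$ one after another, so the intersection need not be an s.n. Instead we use $T_k$ only on a closed set $Y_k$ that misses $O$, such that every sequence converging to a point of $N$ is eventually in one $Y_k$.

*Proof.* **Step 1: the sets $T_j$.** Taking finite intersections of witnesses, choose closed $T_1\supset T_2\supset\cdots$, each an s.n. of all points of $N$, with $T_j\cap M_j=\emptyset$.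

**Step 2: the sets $Y_k$.** *They are closed sets missing $O$, and they must catch sequences.* For $y\in N$ pick a closed neighborhood $V_y$ of $y$ missing $O$. Apply Lemma 9 to the open cover $\{\operatorname{int}V_y:y\in N\}\cup\{X\setminus N\}$, with the network $\mathcal P$, and intersect the resulting sets with $N$. The sets belonging to $X\setminus N$ become empty. Discarding empty sets, we get discrete families $\mathcal D_i$ ($i\ge1$) of closed subsets of $N$ that together cover $N$, and for each member $D$ a closed set $V_D$ with $D\subset\operatorname{int}V_D$ and $V_D\cap O=\emptyset$. Put
$$Y_k=\bigcup_{i\le k}\ \bigcup_{D\in\mathcal D_i}\Bigl(V_D\cap\bigcup\{P\in\mathcal P_k:P\cap D\ne\emptyset,\ P\cap D'=\emptyset\ \ \forall D'\in\mathcal D_i\setminus\{D\}\}\Bigr).$$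
For fixed $i$, each $P\in\mathcal P_k$ is used for at most one $D\in\mathcal D_i$. So $Y_k$ is a union of closed sets $V_D\cap P\subset P$, at most $k$ of them for each $P\in\mathcal P_k$; this is a locally finite union. Hence $Y_k$ is closed. Clearly $Y_k\cap O=\emptyset$. Let
$$C=\bigcup_{k\ge1}(Y_k\cap T_k).$$

**Step 3: $\overline C\cap M=\emptyset$.** Let $\delta\in M_j$. For $k\ge j$ we have $Y_k\cap T_k\subset T_j$, so $C\subset Y_1\cup\dots\cup Y_{j-1}\cup T_j$. This set is closed. It misses $\delta$, since the $Y_k$ miss $O\ni\delta$ and $T_j$ misses $M_j$. So $\delta\notin\overline C$.

**Step 4: $C$ is an s.n. of every $y\in N$.** Let $y\in D\in\mathcal D_i$ and $y_n\to y$. The set $X\setminus\bigcup(\mathcal D_i\setminus\{D\})$ is open and contains $y$, because $\mathcal D_i$ is discrete. By Lemma 12, for some $k\ge i$ the sequence is eventually in a finite union of sets $P\in\mathcal P_k$ with $y\in P$ and $P$ missing all other members of $\mathcal D_i$. Each such $P$ meets $D$ in $y$, so it is used in $Y_k$ for $D$. The sequence is also eventually in $V_D$, a neighborhood of $y$, and in $T_k$. So it is eventually in $Y_k\cap T_k\subset C$. The constant sequence $y_n=y$ shows $y\in C$.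

Hence $\overline C$ witnesses $N\perp M$. $\square$

## 8. One $N$ for all layers

**Lemma 16.** Let $x\in U$ with $U$ open, $\mathcal F_k=\{P\in\mathcal P_k:x\in P\subset U\}$ (a finite family) and $R_k=\bigcup\mathcal F_k$. There are $N\in\mathcal N$ with $x\in N\subset U$ and $k$ such that $N\perp(O_{N,q}\setminus R_k)$ for **all** $q$.

*Proof.* Note that $R_k$ is closed and increases with $k$. Take the sequence $(N_i)_{i\ge1}$ at $x$ from Lemma 14; discarding finitely many terms, we may assume that all $N_i\subset U$. Suppose that the lemma fails.

**Step 1: a bad $q_i$ and a good $r_i$ for each $i$.** Since $N=N_i$, $k=i$ do not work, there is $q_i$ with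
$$N_i\not\perp O_{N_i,q_i}\setminus R_i.\tag{2}$$
Let $r_i=\max\{r\le i:N_i\perp O_{N_i,r}\}$; the value $r=0$ is always allowed, because $O_{N_i,0}=\emptyset$.

**Step 2: $r_i\to\infty$.** Fix $r$. The set $O_{x,r}:=\bigcup\{Q\in\mathcal P_r:x\notin Q\}$ is closed and misses $x$, so some closed neighborhood $V$ of $x$ misses it. If $N_i\subset\operatorname{int}V$, then $V$ witnesses $N_i\perp O_{N_i,r}$, because $x\in N_i$ gives $O_{N_i,r}\subset O_{x,r}$. So $r_i\ge r$ for all large $i$.

**Step 3: shrinking the obstruction to a closed set $\Theta_i$.** *We want closed sets of bad points that avoid both $O_{N_i,r_i}$ and $R_i$.* Let $S_i$ be a witness of $N_i\perp O_{N_i,r_i}$, and put $M_i=S_i\cap(O_{N_i,q_i}\setminus R_i)$. Then $N_i\not\perp M_i$: if $S$ were a witness of $N_i\perp M_i$, then $S\cap S_i$ would witness $N_i\perp O_{N_i,q_i}\setminus R_i$, against (2). Since $\mathcal P$ is a network and $R_i$ is closed, $X\setminus R_i$ is the union of the members of $\mathcal P$ that miss $R_i$. So $M_i=\bigcup_{j\ge1}M_{i,j}$ with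
$$M_{i,j}=S_i\cap O_{N_i,q_i}\cap\bigcup\{Q\in\mathcal P_j:Q\cap R_i=\emptyset\}.$$
The sets $M_{i,j}$ are closed and increase with $j$, and they are contained in the closed set $O_{N_i,q_i}$, which is disjoint from $N_i$. If $N_i\perp M_{i,j}$ held for all $j$, Lemma 15 with $O=O_{N_i,q_i}$ would give $N_i\perp M_i$. So there is $j_i$ with
$$N_i\not\perp\Theta_i:=M_{i,j_i}.\tag{3}$$
Let $\Theta=\bigcup_i\Theta_i$. Since $x\in N_i$ and $\Theta_i\subset O_{N_i,q_i}$, we have $x\notin\Theta$.

**Step 4: $\Theta$ is closed.** By Lemma 11 it suffices to take $\theta_n\in\Theta$ with $\theta_n\to z$ and show $z\in\Theta$. If infinitely many $\theta_n$ lie in one $\Theta_i$, then $z\in\Theta_i$, as $\Theta_i$ is closed. Otherwise, passing to a subsequence, $\theta_n\in\Theta_{i_n}$ with $i_n\to\infty$, and we derive a contradiction.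

*If $z\ne x$:* by Lemma 12 with the open set $X\setminus\{x\}$, there are $r$ and $Q\in\mathcal P_r$ with $x\notin Q$ such that $Q$ contains infinitely many $\theta_n$. For all large $i$ we have $N_i\cap Q=\emptyset$ (as $X\setminus Q$ is a neighborhood of $x$) and $r_i\ge r$. So for infinitely many $n$, $\theta_n\in Q\subset O_{N_{i_n},r}\subset O_{N_{i_n},r_{i_n}}$. But $\theta_n\in S_{i_n}$, which misses $O_{N_{i_n},r_{i_n}}$.

*If $z=x$:* by Lemma 12 with the open set $U$, the sequence is eventually in some $R_m$. But $\Theta_{i_n}$ misses $R_{i_n}$, so $\theta_n\notin R_{i_n}\supset R_m$ once $i_n\ge m$. This is the only place where the exceptional set is used: without it, the bad points could converge to $x$ itself.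

**Step 5: contradiction.** So $\Theta$ is closed and $x\notin\Theta$. Pick a closed neighborhood $V$ of $x$ with $V\cap\Theta=\emptyset$ and $i$ with $N_i\subset\operatorname{int}V$. Then $V$ witnesses $N_i\perp\Theta_i$, against (3). $\square$

## 9. The closure-preserving weak base: Theorem 1

**Definition.** Call $(N,\mathcal F)$ *admissible* if $N\in\mathcal N$, $\mathcal F\subset\mathcal P$ is finite, and $N\perp(O_{N,q}\setminus\bigcup\mathcal F)$ for all $q$.

For each admissible pair fix, once and for all, closed sets $S^j_{N,\mathcal F}$ ($j\ge1$), each an s.n. of all points of $N$, with
$$S^j_{N,\mathcal F}\cap O_{N,j}\subset\bigcup\mathcal F.\tag{4}$$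

**Definition.** For a class $\tau=(c,k,i)\in\omega^3$ let $\mathcal W_\tau$ be the family of all sets
$$W=N\ \cup\ \bigcup\mathcal F\ \cup\ \bigcup_{j\ge1}\Bigl(S^j_{N,\mathcal F}\cap\bigcup\mathcal G_j\Bigr),\tag{5}$$
where $N\in\mathcal N_c$, $E\in\mathcal E^k_i$, $\mathcal F\subset\mathcal P_k(E)$ with $(N,\mathcal F)$ admissible, and $\mathcal G_j\subset\mathcal P_j(N,E)$. Here $\mathcal P_j(N,E)$ is the set of all $P\in\mathcal P_j$ that meet $N$ and $E$ and miss all other members of $\mathcal N_c$ and of $\mathcal E^k_i$.

The two tags have different jobs. A single $P\in\mathcal G_j$ determines both $N$ and $E$, by the definition of $\mathcal P_j(N,E)$. And $E$ leaves only finitely many possibilities for $\mathcal F$, because $\mathcal P_k(E)$ is finite. The choice of the sequence $(\mathcal G_j)_j$ is free, and this is what makes room for uncountably many sets at one point.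

**Lemma 17.** Each $\mathcal W_\tau$ is a closure-preserving family of closed sets.

*Proof.* It suffices to show: *if $w_n\in W_n\in\mathcal W_\tau$ and $w_n\to z$, then $z\in W_n$ for some $n$.* Indeed, let $\mathcal W'\subset\mathcal W_\tau$ and let $w_n\in\bigcup\mathcal W'$ converge to $z$; choosing $W_n\in\mathcal W'$ with $w_n\in W_n$ we get $z\in\bigcup\mathcal W'$. So $\bigcup\mathcal W'$ is sequentially closed, hence closed by Lemma 11. One-element subfamilies show that the members are closed. We may freely pass to subsequences.

Let $W_n$ have data $N_n,E_n,\mathcal F_n,\mathcal G^n_j$ as in (5).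

**Case 1: infinitely often $w_n\in N_n\cup\bigcup\mathcal F_n$.** If $w_n\in N_n$ infinitely often, then, since $z$ has a neighborhood meeting at most one member of the discrete family $\mathcal N_c$, some fixed $N$ satisfies $N_n=N\ni w_n$ for infinitely many $n$. So $z\in N\subset W_n$ for these $n$. Otherwise $w_n$ lies in a member of $\mathcal F_n\subset\mathcal P_k$ infinitely often. Since $\mathcal P_k$ is locally finite at $z$, one fixed $P$ satisfies $w_n\in P\in\mathcal F_n$ for infinitely many $n$, and $z\in P\subset W_n$ for these $n$.

**Case 2: otherwise.** Passing to a subsequence, we may assume that for all $n$ we have $w_n\notin N_n\cup\bigcup\mathcal F_n$ and $w_n\in S^{j_n}_{N_n,\mathcal F_n}\cap P_n$ with $P_n\in\mathcal G^n_{j_n}$, and that either $j_n=j$ is constant or $j_n\to\infty$.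

*Case 2a: $j_n=j$.* By local finiteness of $\mathcal P_j$ at $z$ we may assume that $P_n=P$ is constant. As $P$ meets $N_n$ and misses all other members of $\mathcal N_c$, it determines $N_n=N$; in the same way it determines $E_n=E$. Since $\mathcal P_k(E)$ is finite, we may assume that $\mathcal F_n=\mathcal F$ is constant. Now all $w_n$ lie in the closed set $S^j_{N,\mathcal F}\cap P$. So $z\in S^j_{N,\mathcal F}\cap P\subset W_n$, as $P\in\mathcal G^n_j$.

*Case 2b: $j_n\to\infty$.* If $z\in N_n$ for some $n$, we are done. Suppose $z\notin N_n$ for all $n$. The set $X\setminus\bigcup\{N\in\mathcal N_c:z\notin N\}$ is open and contains $z$. By Lemma 12 there is $r$ such that all large $w_n$ lie in sets $Q\in\mathcal P_r$ that miss every $N\in\mathcal N_c$ with $z\notin N$; in particular such a $Q$ misses $N_n$. So $w_n\in O_{N_n,r}\subset O_{N_n,j_n}$ for all large $n$. By (4), $w_n\in S^{j_n}_{N_n,\mathcal F_n}\cap O_{N_n,j_n}\subset\bigcup\mathcal F_n$, contrary to the assumption of Case 2. $\square$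

**Lemma 18.** If $x\in U$ with $U$ open, then some $W\in\bigcup_\tau\mathcal W_\tau$ is an s.n. of $x$ with $W\subset U$.

*Proof.* Take $N$ and $k$ from Lemma 16, put $\mathcal F=\mathcal F_k$, and let $c$ be such that $N\in\mathcal N_c$. Then $(N,\mathcal F)$ is admissible and $N\cup\bigcup\mathcal F\subset U$. Choose $i$ and $E\in\mathcal E^k_i$ with $x\in E$. Each member of $\mathcal F$ contains $x\in E$, so $\mathcal F\subset\mathcal P_k(E)$. Let $\mathcal G_j=\{P\in\mathcal P_j(N,E):x\in P\subset U\}$. The resulting $W\in\mathcal W_{(c,k,i)}$ satisfies $x\in N\subset W\subset U$.

Let $x_n\to x$. The set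
$$U\setminus\Bigl(\bigcup(\mathcal N_c\setminus\{N\})\cup\bigcup(\mathcal E^k_i\setminus\{E\})\Bigr)$$
is open and contains $x$, because $x\in N\cap E$ and both families are discrete and closed. By Lemma 12, for some $j\ge1$ the sequence is eventually in the union of those $P\in\mathcal P_j$ that contain $x$ and are contained in this set. Each such $P$ meets $N$ and $E$ in $x$, misses the other members of $\mathcal N_c$ and $\mathcal E^k_i$, and lies in $U$; so $P\in\mathcal G_j$. The sequence is also eventually in $S^j_{N,\mathcal F}$, because $x\in N$. So it is eventually in $S^j_{N,\mathcal F}\cap\bigcup\mathcal G_j\subset W$. $\square$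

**Conclusion of the proof of Theorem 1.** Let $\mathcal P^*_x$ consist of all finite intersections of those members of $\bigcup_\tau\mathcal W_\tau$ that are s.n.'s of $x$. Its members are closed s.n.'s of $x$, and it is closed under finite intersections.

- Condition (a): the members contain $x$, and Lemma 18 gives members inside any open $U\ni x$.
- Condition (b): $\mathcal P^*_x$ is closed under finite intersections.
- Condition (c): if $G$ is open, use (a). Conversely, if every $x\in G$ has some $P\in\mathcal P^*_x$ with $P\subset G$, then $G$ is an s.n. of all its points, hence open by Lemma 11.

Finally, there are countably many finite tuples $(\tau_1,\dots,\tau_p)$. For each of them the sets $W_1\cap\dots\cap W_p$ with $W_l\in\mathcal W_{\tau_l}$ form a closure-preserving family of closed sets, by Lemmas 17 and 8. Every member of $\bigcup_x\mathcal P^*_x$ belongs to one of these families, and subfamilies of closure-preserving families are closure-preserving. So $\bigcup_x\mathcal P^*_x$ is a $\sigma$-closure-preserving weak base. $\blacksquare$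

Applying Theorem 2 to the result, we see that a regular $k$-space with a $\sigma$-locally finite $k$-network is hereditarily metalindelöf. This also follows from Peng's theorem quoted in Section 1, since locally finite families are hereditarily closure-preserving.

## 10. Two fans and a space of well-founded trees

### 10.1. The fan $S_\omega$ (Proposition 4)

Section 2 showed that $S_\omega$ is a regular $k$-space with a countable $k$-network. Suppose it has a weak base $\bigcup_x\mathcal P_x=\bigcup_n\mathcal P_n$ with each $\mathcal P_n$ hereditarily closure-preserving.

**Step 1: every $P\in\mathcal P_\infty$ is a neighborhood of $\infty$.** Let $T$ be the set of points of one spine not in $P$. Suppose $T$ is infinite. Then $S_\omega\setminus T$ satisfies the criterion in (c): at $\infty$ the set $P\subset S_\omega\setminus T$ works, if we replace $P$ by a smaller $P'\in\mathcal P_\infty$ or not, as long as it misses $T$, and $P$ itself does. At any other point $x$ of $S_\omega\setminus T$ the set $\{x\}$ is open, so some member of $\mathcal P_x$ equals $\{x\}$. Hence $S_\omega\setminus T$ would be open, which is false, because it contains $\infty$ and misses infinitely many points of one spine. So $P$ contains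 a tail of every spine.

**Step 2: $\mathcal P_\infty$ is countable.** If some $\mathcal P_n$ contained infinitely many distinct $P_i\in\mathcal P_\infty$, choose distinct points $x_i\in P_i$ on one spine, which Step 1 permits. The family $\{\{x_i\}\}$ is not closure-preserving, since $\infty$ is in the closure of the union. This contradicts the assumption on $\mathcal P_n$ (take $H(P_i)=\{x_i\}$ and $H(P)=\emptyset$ for other $P$). So each $\mathcal P_n$ contains finitely many members of $\mathcal P_\infty$.

**Step 3: contradiction.** By (a) and Step 1, $\mathcal P_\infty$ is a countable neighborhood base at $\infty$. But $S_\omega$ is not first countable at $\infty$: given neighborhoods $V_0,V_1,\dots$ of $\infty$, pick $p_a\in V_a$ on the spine $a$; then $S_\omega\setminus\{p_a:a\in\omega\}$ is an open neighborhood of $\infty$ that contains no $V_a$. $\blacksquare$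

Steps 1 and 3 use no assumption on the families $\mathcal P_n$. So for every weak base of $S_\omega$ the family $\mathcal P_\infty$ is uncountable, as announced in Section 2.

### 10.2. The fan $S_{\omega_1}$ (Proposition 5)

**The weak base.** Let $\mathcal P_\infty$ be all open neighborhoods of $\infty$, and $\mathcal P_x=\{\{x\}\}$ for the isolated points. This is a weak base. The family $\mathcal P_\infty$ is closure-preserving, since any nonempty union of its members is clopen. For each $n$ the singletons $\{(\alpha,n)\}$, $\alpha<\omega_1$, form a discrete family: removing all points $(\alpha,n)$, $\alpha<\omega_1$, leaves a neighborhood of $\infty$. So the weak base is $\sigma$-closure-preserving.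

**No $\sigma$-locally finite $k$-network.** Suppose there is one. As in Section 5 we may assume that its members are closed and its layers increase, so Lemma 12 holds. Each layer has only finitely many members containing $\infty$; let $P_0,P_1,\dots$ list all members containing $\infty$. Recursively, for each $m$ such that $P_m$ meets infinitely many spines, pick $p_m\in P_m\setminus\{\infty\}$ on a spine not used before. Let $U$ be the complement of the set of chosen points. It is open, because at most one point is missing from each spine. By Lemma 12, applied to the spine $\alpha$ as a sequence converging to $\infty$, a tail of each spine is covered by finitely many $P_m\subset U$. A set $P_m\subset U$ meets only finitely many spines, since otherwise $p_m\in P_m\setminus U$. So the countably many sets $P_m\subset U$ meet only countably many spines, although they contain tails of all $\omega_1$ spines: a contradiction. $\blacksquare$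

### 10.3. A regular space that is not normal (Proposition 6)

**The space.** Let $\mathbb B$ be the set of all trees $B\subset\omega^{<\omega}$ that are closed under initial segments, contain $\emptyset$, have no infinite branch, and in which each nonterminal node $s$ has all children $s^\frown n\in B$, $n\in\omega$. For example $\{\emptyset\}$ and $\{\emptyset\}\cup\{\langle n\rangle:n\in\omega\}$ belong to $\mathbb B$. Let $E=\omega^\omega$ and
$$X=E\cup\{(B,s):s\in B\in\mathbb B\},\qquad [t]=\{y\in E:t\subset y\}\cup\{(B,s)\in X:t\subset s\}\quad(t\in\omega^{<\omega}).$$
Call a node $(B,s)$ terminal if $s$ is terminal in $B$. Declare $U\subset X$ open iff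

- (i) for every nonterminal $(B,s)\in U$, $(B,s^\frown n)\in U$ for all but finitely many $n$; and
- (ii) for every $x\in U\cap E$ there is $m$ with $[x{\restriction}m]\subset U$.

Both conditions survive unions and finite intersections, so this is a topology.

**Step 1: each $[t]$ is clopen.** It is open: if $t\subset s$, all children of $s$ extend $t$; if $x\in[t]\cap E$, then $[x{\restriction}|t|]=[t]$. The complement is open: if $t\not\subset s$, then at most one child of $s$ extends $t$, which gives (i); if $x\in E\setminus[t]$, then $x{\restriction}|t|\ne t$, so $[x{\restriction}|t|]\cap[t]=\emptyset$, which gives (ii).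

**Step 2: $X$ is regular and $T_1$.** By Step 1 and (ii), points of $E$ have clopen neighborhood bases. Let $(B,s)\in U$ with $U$ open, and let $V$ be the set of all $(B,u)$ with $s\subset u\in B$ and $(B,u{\restriction}j)\in U$ for $|s|\le j\le|u|$. Then $(B,s)\in V\subset U$. The set $V$ is open: if $(B,u)\in V$ is nonterminal, all but finitely many of its children are in $U$, hence in $V$; condition (ii) is vacuous. The complement is open as well. For (i): a node $(B',u)$ with $B'\ne B$ has no child in $V$. If $(B,u)\notin V$ has a child $(B,u^\frown n)\in V$, then $s\not\subset u$, since $s\subset u$ would put $(B,u)$ into $V$; so $s=u^\frown n$, and there is at most one such child. For (ii): if $x\in E$, then some $x{\restriction}m\notin B$, as $B$ has no infinite branch, and $[x{\restriction}m]\cap V=\emptyset$ because $B$ is closed under initial segments. So every point has a clopen neighborhood base.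

Points are closed. For $x\in E$, the complement of $\{x\}$ satisfies (i) trivially, and (ii) since $y\ne x$ gives $y{\restriction}m\ne x{\restriction}m$ for some $m$. For a node $(B,s)$, the complement omits at most one child of any node, and for $x\in E$ the set $[x{\restriction}(|s|+1)]$ misses $(B,s)$.

**Step 3: a $\sigma$-locally finite weak base.** Let $\mathcal P_x=\{[x{\restriction}m]:m\in\omega\}$ for $x\in E$, and $\mathcal P_{(B,s)}=\{Q_{B,s,n}:n\in\omega\}$ with
$$Q_{B,s,n}=\{(B,s)\}\cup\{(B,s^\frown j):s^\frown j\in B,\ j\ge n\}.$$
Condition (c) is the definition of the topology (at terminal nodes $Q_{B,s,n}=\{(B,s)\}$, and nothing is required). Condition (a) follows from (i) and (ii), and (b) holds because each $\mathcal P_x$ is a decreasing sequence. There are countably many sets $[t]$. For fixed $s,n$ the family $\{Q_{B,s,n}:B\in\mathbb B,\ s\in B\}$ is discrete. Indeed, the neighborhood $[y{\restriction}(|s|+2)]$ of $y\in E$ contains only nodes of length at least $|s|+2$, so it meets no $Q_{B,s,n}$; and each node lies in an open set $\{(B,u):u\in B\}$, which meets $Q_{B',s,n}$ only for $B'=B$. So the weak base is a countable union of locally finite families.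

**Step 4: $X$ is not normal.** The sets $E$ and $H=\{(B,\emptyset):B\in\mathbb B\}$ are disjoint. They are closed: $X\setminus E$ satisfies (i) and (ii) trivially; $X\setminus H$ satisfies (i) because $\emptyset$ is no child, and (ii) because $[x{\restriction}1]\cap H=\emptyset$. If $X$ were normal, there would be an open $G\supset E$ with $\overline G\cap H=\emptyset$. We build a tree $B\in\mathbb B$ that defeats $G$. Let
$$C=\{s\in\omega^{<\omega}:[t]\subset G\text{ for some }t\subset s\},\qquad \mathcal T=\omega^{<\omega}\setminus C.$$
Then $\emptyset\in\mathcal T$, since $[\emptyset]=X\not\subset G$. As $C$ is closed under extensions, $\mathcal T$ is closed under initial segments. It has no infinite branch: for $x\in E\subset G$ some $[x{\restriction}m]\subset G$, so $x{\restriction}m\in C$. Put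
$$B=\mathcal T\cup\{s^\frown n:s\in\mathcal T,\ n\in\omega\}.$$

*$B\in\mathbb B$.* It contains $\emptyset$ and is closed under initial segments. If $u^\frown n\in B$, then $u\in\mathcal T$: either $u^\frown n\in\mathcal T$, and $\mathcal T$ is closed under initial segments, or $u^\frown n$ was added as a child of $u\in\mathcal T$. So every nonterminal node of $B$ is in $\mathcal T$ and has all its children in $B$; and an infinite branch of $B$ would be an infinite branch of $\mathcal T$.

*The branch.* If $s\in B\setminus\mathcal T$, then $s\in C$, so $(B,s)\in[s]\subset[t]\subset G$ for some $t\subset s$. Hence $(B,s)\notin\overline G$ implies $s\in\mathcal T$, so $(B,s)$ is nonterminal. Since $X\setminus\overline G$ is open, (i) then gives a child with $(B,s^\frown n)\notin\overline G$. Start with $(B,\emptyset)\in H$, which is not in $\overline G$, and repeat. This produces an infinite branch of $\mathcal T$, a contradiction.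

So $X$ is not normal. Since paracompact Hausdorff spaces are normal, $X$ is not paracompact either, while Theorem 2 shows that it is hereditarily metalindelöf. $\blacksquare$
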